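# Copy cascades, Cesàro means, and the $2^n$ bound for finitely ambiguous automata with multiple queries

## 1. Cesàro means and a tower of idempotents

Let $M$ be a finite monoid of real $d\times d$ matrices: a finite set containing the identity matrix, written $1$, and closed under products. Let $\mathcal C=\operatorname{conv}M$ be its convex hull. It is compact, and it is closed under products because $\left(\sum_i\alpha_i x_i\right)\left(\sum_j\beta_j y_j\right)=\sum_{i,j}\alpha_i\beta_j\,x_iy_j$. So every $g\in\mathcal C$ has bounded powers.

**Lemma 1 (Cesàro means).** Let $g\in\mathcal C$ and $A_N=\frac1N\sum_{i=1}^N g^i$. Then $A_N$ converges to a matrix $\bar g$, and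
$$g\bar g=\bar gg=\bar g=\bar g^2,\qquad\text{in particular}\qquad (g-1)\bar g=0 .\tag{1}$$
If $K\subseteq\mathcal C$ is compact, convex and closed under products, and $g\in K$, then $\bar g\in K$.

**Proof.** All $A_N$ lie in the compact set $\mathcal C$, so some subsequence converges. Let $h$ be any limit of a subsequence. We have $gA_N-A_N=A_Ng-A_N=\frac1N(g^{N+1}-g)\to0$, because the powers are bounded. Hence $gh=hg=h$, so $g^ih=hg^i=h$ for all $i\ge 1$, and therefore $A_Nh=hA_N=h$ for all $N$. If $h'$ is another subsequential limit, passing to the limit along its subsequence gives $h'h=hh'=h$. Exchanging roles gives $hh'=h'h=h'$, so $h=h'$. Thus the limit $\bar g=h$ exists, and taking $h'=h$ gives $h^2=h$. Finally, if $g\in K$, then all $g^i$ with $i\ge1$ and all $A_N$ lie in $K$, and $K$ is closed. $\square$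

For the swap matrix $g=\begin{pmatrix}0&1\\1&0\end{pmatrix}$ the mean is the matrix with all entries $\tfrac12$. An idempotent is its own mean. For $g=\begin{pmatrix}1&1\\0&1\end{pmatrix}$ the powers are unbounded and the averages diverge; this matrix lies in no $\mathcal C$, and it will come back in Section 3.

Now iterate. Take $c_1,\dots,c_{n-1}\in M$ and put
$$T_1=1,\qquad T_{j+1}=\text{the Cesàro mean of } c_jT_j\qquad(1\le j\le n-1).\tag{2}$$

**Lemma 2 (the tower).** All $T_j$ lie in $\mathcal C$, $T_j^2=T_j$, and $T_{j+1}T_j=T_{j+1}$. With $V=\mathbb R^{1\times d}$, the space of row vectors,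
$$V=VT_1\supseteq VT_2\supseteq\dots\supseteq VT_n .\tag{3}$$

**Proof.** If $T_j\in\mathcal C$, then $c_jT_j\in\mathcal C$, and Lemma 1 gives $T_{j+1}\in\mathcal C$ and $T_{j+1}^2=T_{j+1}$. Since $T_j^2=T_j$, every power $(c_jT_j)^i$ with $i\ge1$ is unchanged by right multiplication by $T_j$. Hence so is the limit of the averages: $T_{j+1}T_j=T_{j+1}$. So $VT_{j+1}=VT_{j+1}T_j\subseteq VT_j$. $\square$

The tower serves to bound $d$ from below, since $d$ is the sum of the dimension drops in (3) plus $\dim VT_n$. In our application $d$ is the number of states of an automaton that controls $n$ on/off registers, and $c_j$ is the matrix of the instruction "copy register $j+1$ into register $j$". We shall prove that the $j$-th drop is at least $2^{n-j}$ and that $\dim VT_n\ge2$. The total is then at least $(2^n-2)+2=2^n$.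

## 2. Registers, queries, and finitely ambiguous automata

Fix $n\ge3$ and write $[n]=\{1,\dots,n\}$. There are $n$ registers, each on or off. Initially register $1$ is on and the others are off. The alphabet is
$$\Sigma_n=\{C_{i,j}:1\le i,j\le n,\ i\ne j\}\cup\{Q_1,\dots,Q_n\}.$$
A string is read from left to right. The letter $C_{i,j}$ copies the content of register $i$ into register $j$, so $j$ becomes on exactly if $i$ is on at that moment. The query $Q_i$ asks whether register $i$ is on and changes nothing. Queries may occur anywhere. The language $L_n$ with multiple queries consists of the strings in which at least one query is answered positively.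

For $n=4$, the string $C_{1,4}C_{4,2}Q_3C_{3,1}C_{4,3}Q_1C_{1,2}$ is not in $L_4$: register $3$ is off at $Q_3$, then $C_{3,1}$ switches register $1$ off, so $Q_1$ is negative too. Replacing $Q_3$ by $Q_2$ gives a string in $L_4$, because register $2$ is on after $C_{1,4}C_{4,2}$.

An NFA may have several initial states, and a DFA may be incomplete (a dead state may be omitted). The ambiguity of a string is its number of accepting paths. An NFA is **finitely ambiguous** (an FNA) if some constant $k$ bounds the number of accepting paths of every accepted string.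

**A DFA with $2^n$ states.** The states are the nonempty sets $S\subseteq[n]$ (the current on-set) and an accepting sink; the initial state is $\{1\}$. From $S$, the query $Q_i$ leads to the sink if $i\in S$ and back to $S$ otherwise. A copy updates $S$, with no transition if the result is empty, since nothing can be accepted after that. The sink loops on all letters. This is an incomplete DFA for $L_n$ with $(2^n-1)+1=2^n$ states.

**An NFA with $n+1$ states.** The states are $1,\dots,n$ and a final state $F$, and the initial state is $1$. The state is a token sitting on a register. On $C_{i,j}$, a token on $l\ne j$ may stay, a token on $i$ may also move to $j$, and a token on $j$ has no move. On $Q_i$, every token may stay, and a token on $i$ may also move to $F$. The state $F$ loops on all letters. Read backward, the token is deterministic: after $C_{i,j}$ a token on $j$ came from $i$, and a token on $l\neq j$ came from $l$. So after any prefix there is exactly one path from state $1$ to state $l$ if register $l$ is on, and none if it is off. An accepting path is determined by the positive query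 at which it enters $F$. So the number of accepting paths of $w$ equals the number of positive queries in $w$. Call this automaton $\mathcal B_n$. It is linearly ambiguous (an LNA), but not finitely ambiguous: $Q_1^m$ has $m$ accepting paths.

Can one save states while keeping the ambiguity bounded? The paper "Descriptional Complexity Of Nfa Of Different Ambiguity" (https://github.com/lclem/bibliographer) is the source of the conjecture that the answer is no. It is true.

**Theorem 3.** Let $n\ge 3$, let $\mu:\Sigma_n^*\to\mathbb R^{d\times d}$ be a monoid homomorphism with finite image, $\lambda\in\mathbb R^{1\times d}$, $\gamma\in\mathbb R^{d\times 1}$, and suppose that $f(w):=\lambda\mu(w)\gamma$ satisfies $f(w)>0$ for $w\in L_n$ and $f(w)=0$ for $w\notin L_n$. Then $d\ge2^n$.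

**Theorem 4.** For every $n\ge3$, every finitely ambiguous NFA accepting $L_n$ has at least $2^n$ states.

**Proof of Theorem 4 from Theorem 3.** Delete all states that are not both reachable from an initial state and able to reach a final state. Neither the language nor the accepting paths change. Let $\mu(w)_{p,q}$ be the number of paths from $p$ to $q$ labeled $w$, let $\lambda$ be the indicator row of the initial states, and $\gamma$ the indicator column of the final states. Then $\mu$ is a homomorphism and $f(w)=\lambda\mu(w)\gamma$ is the number of accepting paths of $w$, so $f\ge1$ on $L_n$ and $f=0$ off $L_n$.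

To see that the image is finite, fix $p,q$. Some word $u$ leads from an initial state to $p$, and some word $v$ leads from $q$ to a final state. Fix one path for each. Distinct $w$-paths from $p$ to $q$ extend to distinct accepting paths of $uwv$, so $\mu(w)_{p,q}\le k$, where $k$ is the ambiguity bound. So every $\mu(w)$ has entries in $\{0,\dots,k\}$, and there are finitely many such matrices. Theorem 3 says that at least $2^n$ states remain. $\square$

The hypothesis $n\ge3$ is needed. For $n=2$ the on-set $\{2\}$ cannot be reached: from $\{1\}$, the letter $C_{1,2}$ gives $\{1,2\}$ and $C_{2,1}$ gives $\emptyset$, and from $\{1,2\}$ all copies do nothing. So the states $\{1\},\{1,2\}$ and the sink suffice.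

## 3. The intersection table and its counted version

The sensible first attempt is a rank argument. For every nonempty $S\subseteq[n]$ there is a query-free word $u_S$ after which the on-set is $S$. If $1\in S$, copy $1$ into the other elements of $S$. If $1\notin S$, pick $m\in S$ and $z\notin\{1,m\}$ (possible as $n\ge3$), apply $C_{1,m}C_{z,1}$ to reach $\{m\}$, then copy $m$ into the rest of $S$. Let $v_T$ be the product of the queries $Q_t$, $t\in T$. Then $u_Sv_T\in L_n$ exactly if $S\cap T\ne\emptyset$.

Suppose the NFA is unambiguous, so that $f$ is the characteristic function of $L_n$. The table $D=\big([S\cap T=\emptyset]\big)_{S,T\subseteq[n]}$ is the $n$-fold Kronecker power of $\begin{pmatrix}1&1\\1&0\end{pmatrix}$, hence invertible. With $J$ the all-ones matrix of rank $1$, the table $J-D=\big([S\cap T\ne\emptyset]\big)$ has rank at least $2^n-1$. Its row and column for the empty set are zero, so its part with $S,T\ne\emptyset$ is invertible. Add one row for the accepted word $Q_1$ (all ones) and one column for the empty word (entry $0$ in the rows $u_S$, entry $1$ in the new row).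 The result is block triangular and invertible, of size $2^n$. Since $f(uv)=(\lambda\mu(u))(\mu(v)\gamma)$, the rank of any such table is at most $d$, so $d\ge2^n$.

For a finitely ambiguous NFA we only know that the entries at accepted words are positive. Consider sets contained in $\{1,2\}$, in the order $\{1\},\{2\},\{1,2\}$:
$$\begin{pmatrix}1&0&1\\0&1&1\\1&1&1\end{pmatrix}\ \text{has determinant }-1,\qquad \begin{pmatrix}1&0&1\\0&1&1\\1&1&2\end{pmatrix}\ \text{is singular.}$$
The second table has the same zero pattern: it is $|S\cap T|$, the number of positive queries. Its last row is the sum of the first two.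

Enlarging the table does not help. The automaton $\mathcal B_n$ gives a representation of dimension $n+1$ that is positive exactly on $L_n$. On any finite set of words its values are bounded. So an argument that looks at a fixed finite table and uses only its zero pattern and some bound on its entries that $\mathcal B_n$ also satisfies cannot prove more than $d\ge n+1$. One must use infinitely many words, under one bound. In $\mathcal B_n$ the letter $Q_1$ acts on the states $1,F$ as $\begin{pmatrix}1&1\\0&1\end{pmatrix}$; this is the matrix that Lemma 1 excludes.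

## 4. How bounded powers break a relation: three registers

Here is the mechanism in the smallest case. Let $n=3$, let $(\lambda,\mu,\gamma)$ be as in Theorem 3, and put
$$y=\mu(C_{1,2}Q_2C_{3,2}),\quad y_0=\mu(C_{1,2}C_{3,2}),\quad z=\mu(C_{1,2}C_{3,1}Q_2C_{3,2}),\quad z_0=\mu(C_{1,2}C_{3,1}C_{3,2}).$$
Starting from on-set $\{1\}$, the words of $y$ and $y_0$ pass through $\{1,2\}$ and return to $\{1\}$; the words of $z$ and $z_0$ pass through $\{2\}$ and end in $\emptyset$. The words of $y$ and $z$ contain a positive query, and those of $y_0$ and $z_0$ contain none. Suppose a combination of the vectors for $\{1,2\}$ and $\{2\}$ does not notice the query: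
$$\alpha\,\lambda(y-y_0)+\beta\,\lambda(z-z_0)=0 .\tag{4}$$
Assume for this section only that $\lambda y_0=\lambda$. Then $\alpha\lambda(y-1)=-\beta\lambda(z-z_0)$. Multiply by $\bar y$. By (1) the left side dies, so
$$\beta\,(\lambda z\bar y-\lambda z_0\bar y)=0 .$$
Multiply by $\gamma$. The matrix $\bar y$ is a convex combination of matrices of powers of the word $C_{1,2}Q_2C_{3,2}$, because these matrices form a finite set whose convex hull is closed. So $\lambda z\bar y\gamma$ is a convex combination of values of $f$ at accepted words and is positive, while $\lambda z_0\bar y\gamma$ is a convex combination of values at rejected words and is $0$. Hence $\beta=0$. Now $\alpha\lambda y=\alpha\lambda$, and multiplying by $\gamma$ gives $\alpha f(C_{1,2}Q_2C_{3,2})=\alpha f(\text{empty word})=0$, so $\alpha=0$.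

For $\mathcal B_3$ this must fail, and it does. With $e_l$ the unit row of state $l$, one finds $\lambda y_0=\lambda=e_1$, $\lambda y=e_1+e_F$, $\lambda z=e_F$, $\lambda z_0=0$, so (4) holds with $\alpha=1$, $\beta=-1$. Here $\lambda y^N=e_1+Ne_F$ is unbounded, and $\bar y$ does not exist.

Two things are missing for a proof. The assumption $\lambda y_0=\lambda$ has to be arranged, which Section 6 does by an averaging over a finite group. And there must be $2^n$ vectors in play, not two; Sections 7 to 10 do this.

## 5. Tracked contents, word classes, hulls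

From now on fix $n\ge3$ and $(\lambda,\mu,\gamma)$ as in Theorem 3, and let $V=\mathbb R^{1\times d}$; matrices act on rows from the right.

**Tracking.** For a word $w$ and a register $s$, let $D_w(s)$ be the set of registers which after $w$ hold a copy of the initial content of $s$. Say that $w$ **hits** $s$ if some query in $w$ reads a register that holds, at that moment, the initial content of $s$. Every register holds exactly one initial content after $w$, so the sets $D_w(s)$, $s\in[n]$, some possibly empty, partition $[n]$. If the on-set is $S$ before $w$, then after $w$ it is $\bigcup_{s\in S}D_w(s)$, and some query in $w$ is positive exactly if $w$ hits some $s\in S$. Clearly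
$$D_{uv}(s)=\bigcup_{t\in D_u(s)}D_v(t);\qquad uv\text{ hits }s\iff u\text{ hits }s\text{ or }v\text{ hits some }t\in D_u(s).\tag{5}$$
For instance, $w=C_{1,2}Q_2C_{3,1}$ has $D_w(1)=\{2\}$, $D_w(2)=\emptyset$, $D_w(3)=\{1,3\}$, and hits only $1$.

Say that $w$ **avoids** $S$ if no letter of $w$ has an index in $S$. Then for $t\in S$ we have $D_w(t)=\{t\}$ and $w$ does not hit $t$, and for $t\notin S$ we have $D_w(t)\cap S=\emptyset$.

**Word classes.** Let $S\subset[n]$, $R=[n]\setminus S$, $|R|\ge2$, $m\in R$ (the "main register"). Let $\mathcal W$ be the set of words avoiding $S$, and define subclasses: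

- $P$: $w\in\mathcal W$, $D_w(m)=\{m\}$, $w$ does not hit $m$ (the content of $m$ is kept, unseen);
- $A$: $w\in\mathcal W$, $D_w(m)=\{m\}$, $w$ hits $m$ (kept, and seen);
- $Z^a$: $w\in\mathcal W$, $D_w(m)=\emptyset$, $w$ hits $m$ (seen, and erased);
- $Z^p$: $w\in\mathcal W$, $D_w(m)=\emptyset$, $w$ does not hit $m$ (erased unseen);
- $Fl$: $w\in\mathcal W$, $D_w(m)=R$, $w$ does not hit $m$ (it floods $R$, unseen).

For $n=3$, $S=\{3\}$, $m=1$: $Q_2\in P$, $Q_1\in A$, $Q_1C_{2,1}\in Z^a$, $C_{2,1}\in Z^p$, $C_{1,2}\in Fl$.

From (5) we read off
$$PX\subseteq X\ (X=P,A,Z^a,Z^p,Fl),\quad AP\subseteq A,\quad AZ^p\subseteq Z^a,\quad Z^a\mathcal W\subseteq Z^a,\quad Z^p\mathcal W\subseteq Z^p.\tag{6}$$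
A word of $P$ leaves the content of $m$ in $m$ only and unseen, so what follows decides. After a word of $A$ the content is still in $m$ only, but has been hit. After a word of $Z^a$ or $Z^p$ it is nowhere, so nothing later can hit it or restore it.

**Hulls.** For a set $X$ of words put $\langle X\rangle=\operatorname{conv}\mu(X)$. As $\mu(\Sigma_n^*)$ is a finite monoid, each $\langle X\rangle$ is compact, and Lemma 1 applies to every $g\in\langle\Sigma_n^*\rangle$. Moreover
$$\langle X\rangle\langle Y\rangle\subseteq\langle XY\rangle,\qquad\text{and}\quad g\in\langle X\rangle,\ XX\subseteq X\ \text{ imply }\ \bar g\in\langle X\rangle .\tag{7}$$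
So the inclusions (6) hold for hulls too: an element of $\langle Z^a\rangle$ times an element of $\langle\mathcal W\rangle$ lies in $\langle Z^a\rangle$, and so on. When we speak of the words of an element $g\in\langle X\rangle$, we mean the words of $X$ in a convex combination that gives $g$. Finally, for a word $u$ and $g\in\langle X\rangle$, the number $\lambda\mu(u)g\gamma$ is a convex combination of values $f(uw)$, $w\in X$. Hence
$$\lambda\mu(u)g\gamma\ \begin{cases}>0&\text{if }uw\in L_n\text{ for all }w\in X,\\ =0&\text{if }uw\notin L_n\text{ for all }w\in X.\end{cases}\tag{8}$$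

## 6. Averages that absorb a class

This section replaces the assumption $\lambda y_0=\lambda$ of Section 4. We want an element $E\in\langle P\rangle$ such that passing through any element of $\langle P\rangle$ between two copies of $E$ has no effect.

**Lemma 5.** Let $P$ be a set of words closed under concatenation and containing the empty word. There is $E\in\langle P\rangle$ with
$$ExE=E\ \text{ for all }x\in\langle P\rangle,\qquad E^2=E.\tag{9}$$

**Proof.** The set $N=\mu(P)$ is a finite monoid. Let $I$ be a nonempty two-sided ideal of $N$ of least size, and let $e\in I$ be idempotent; some power of any element of the finite semigroup $I$ is idempotent.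

**Step 1: $G=eNe$ is a group with identity $e$.** (This is Suschkewitsch's theorem; see Clifford–Preston.) $G$ is a finite monoid with identity $e$. Let $x\in G$. Then $x\in I$, and $NxN$ is an ideal inside $I$, so $NxN=I\ni e$. Write $e=uxv$ with $u,v\in N$. Since $x=exe$, we get $e=eee=(eue)\,x\,(eve)=a\,x\,b$ with $a,b\in G$.

In a finite monoid, if $a c$ is the identity, then $c a$ is the identity too: the map $t\mapsto ct$ is injective (apply $a$), hence surjective, so $ct=e$ for some $t$, and $a=a(ct)=(ac)t=t$. Apply this with $c=xb$: from $a(xb)=e$ we get $x(ba)=e$. Applying it once more, $(ba)x=e$. So $x$ is invertible in $G$.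

**Step 2: average over $G$.** Put $E=\frac1{|G|}\sum_{g\in G}g$. Then $E\in\langle P\rangle$ because $G\subseteq\mu(P)$. For $p\in\mu(P)$ the element $epe$ lies in $G$, and since $g=ge$ and $g'=eg'$ for $g,g'\in G$,
$$EpE=\frac1{|G|^2}\sum_{g,g'\in G}g\,(epe)\,g'=\frac1{|G|^2}\sum_{g\in G}|G|\,E=E .$$
Here for fixed $g$ the product $g(epe)g'$ runs once through $G$ as $g'$ does. By linearity $ExE=E$ for $x\in\langle P\rangle$, and $x=1$ (the empty word) gives $E^2=E$. $\square$

If a row vector $a$ satisfies $aE=a$, then for every $x\in\langle P\rangle$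
$$axE=aExE=aE=a.\tag{10}$$
This is the substitute for $\lambda y_0=\lambda$.

## 7. Chains of registers and the maps $\mathrm{val}$

We now build many vectors of $V$ at once, one for each on-set $T\cup\{m_k\}$ with $T\subseteq\{m_0,\dots,m_{k-1}\}$.

A **chain** is a sequence of distinct registers $m_0,\dots,m_k$ with $0\le k\le n-2$. Put $S_i=\{m_0,\dots,m_{i-1}\}$ and $R_i=[n]\setminus S_i$, so $|R_i|=n-i\ge2$. Let $\mathcal W_i,P_i,A_i,Z^a_i,Z^p_i,Fl_i$ be the classes of Section 5 for $(S_i,m_i)$. By (6), $P_i$ is closed under concatenation, and it contains the empty word; let $E_i\in\langle P_i\rangle$ be as in Lemma 5. For $i\ge1$ choose $z_i\in R_i\setminus\{m_i\}$ and put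
$$C_i=\mu(C_{m_{i-1},m_i}),\qquad e_i=\mu(C_{z_i,m_{i-1}}).$$
Let $u_0$ be empty if $m_0=1$, and otherwise $u_0=C_{1,m_0}C_{z,1}$ with $z\notin\{1,m_0\}$. After $u_0$ the on-set is $\{m_0\}$, and $u_0$ contains no query. Put $x=\lambda\mu(u_0)$ and define linear maps $\mathrm{val}_i:\mathbb R^{2^i}\to V$ by
$$\mathrm{val}_0(t)=t\,xE_0,\qquad \mathrm{val}_i(p^1,p^0)=\mathrm{val}_{i-1}(p^1)\,C_iE_i+\mathrm{val}_{i-1}(p^0)\,C_ie_iE_i ,\tag{11}$$
where $\mathbb R^{2^i}=\mathbb R^{2^{i-1}}\oplus\mathbb R^{2^{i-1}}$. Since $E_i^2=E_i$,
$$\mathrm{val}_i(p)E_i=\mathrm{val}_i(p).\tag{12}$$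

The meaning is this. At stage $i-1$ the on-set is $T\cup\{m_{i-1}\}$ with $T\subseteq S_{i-1}$. Copy $m_{i-1}$ into $m_i$; then either leave $m_{i-1}$ on ($p^1$), or switch it off by copying the off register $z_i$ into it ($p^0$). Words of $P_i$ do not touch $S_i$ and keep the content of $m_i$ in $m_i$ alone, unseen, so the on-set stays in $S_i\cup\{m_i\}$ and no query is positive. For example, with $n=4$ and the chain $4,3$, the basis vectors of $\mathbb R^2$ go to $xE_0C_1E_1$, with on-set $\{3,4\}$, and $xE_0C_1e_1E_1$, with on-set $\{3\}$.

## 8. Combinations that ignore a query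

The next lemma is (4) for a whole chain: if a combination of the $2^k$ vectors cannot tell "erase $m_k$ after looking" from "erase $m_k$ unseen", then all its coefficients are zero.

**Lemma 6.** Let $m_0,\dots,m_k$ be a chain. If $p\in\mathbb R^{2^k}$, $Z\in\langle Z^a_k\rangle$, $Z_0\in\langle Z^p_k\rangle$ and $\mathrm{val}_k(p)(Z-Z_0)=0$, then $p=0$.

**Proof.** Induction on $k$; the shorter chain is $m_0,\dots,m_{k-1}$ with the same choices.

**Case $k=0$: evaluate.** Multiply by $\gamma$. By (6), $E_0Z\in\langle Z_0^a\rangle$. A word of $Z_0^a$ hits $m_0$, so after $u_0$ it contains a positive query, and by (8) $xE_0Z\gamma>0$. Likewise $E_0Z_0\in\langle Z_0^p\rangle$, no query in the words involved is positive, and $xE_0Z_0\gamma=0$. The hypothesis becomes $t\cdot(xE_0Z\gamma)=0$, so $t=0$.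

Now let $k\ge1$. Put $s=m_{k-1}$, $m=m_k$, $E=E_{k-1}$, $a=\mathrm{val}_{k-1}(p^1)$, $b=\mathrm{val}_{k-1}(p^0)$. By (12), $aE=a$.

**Step 1: translate to level $k-1$.** Put
$$Y=C_kE_kZ,\quad Y_0=C_kE_kZ_0,\quad Z'=C_ke_kE_kZ,\quad Z_0'=C_ke_kE_kZ_0 .$$
By (11) the hypothesis reads
$$aY-aY_0+b(Z'-Z_0')=0.\tag{13}$$
We find the classes of these elements for $(S_{k-1},s)$; all their words avoid $S_{k-1}$. Take a word $C_{s,m}vw$ with $v\in P_k$ and $w\in Z^a_k\cup Z^p_k$. After $C_{s,m}$ the initial content of $s$ is exactly in $\{s,m\}$. The word $vw$ avoids $S_k\ni s$, so the copy in $s$ stays there and is not hit. By (6), $vw$ erases the copy in $m$, and it hits that copy exactly if $w\in Z^a_k$. Hence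
$$Y\in\langle A_{k-1}\rangle,\qquad Y_0\in\langle P_{k-1}\rangle .$$
After $C_{s,m}C_{z_k,s}$ the initial content of $s$ is exactly in $\{m\}$, since $z_k\ne s,m$. Then $vw$ erases it, with a hit exactly if $w\in Z^a_k$. Hence
$$Z'\in\langle Z^a_{k-1}\rangle,\qquad Z_0'\in\langle Z^p_{k-1}\rangle .$$

**Step 2: turn $Y_0$ into the identity.** Multiply (13) by $E$. By (10), $aY_0E=a$. Put $\hat y=EYE$; by (6), $\hat y\in\langle A_{k-1}\rangle$, and $aYE=aEYE=a\hat y$. So
$$a(\hat y-1)=-b(Z'-Z_0')E .\tag{14}$$

**Step 3: $p^0=0$.** Let $\bar y$ be the Cesàro mean of $\hat y$. It lies in $\langle\mathcal W_{k-1}\rangle$ by (7). Multiplying (14) by $\bar y$ and using (1),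
$$b\,(Z'E\bar y-Z_0'E\bar y)=0 .$$
By (6), $Z'E\bar y\in\langle Z^a_{k-1}\rangle$ and $Z_0'E\bar y\in\langle Z^p_{k-1}\rangle$. Since $b=\mathrm{val}_{k-1}(p^0)$, the induction hypothesis gives $p^0=0$, so $b=0$.

**Step 4: $p^1=0$.** Now (14) says $a\hat y=a$. Let $w_0=C_{z,s}$ with $z\in R_{k-1}\setminus\{s\}$; it erases $s$ unseen, so $w_0\in Z^p_{k-1}$. Then
$$a\,(\hat y\mu(w_0)-\mu(w_0))=0,\qquad \hat y\mu(w_0)\in\langle A_{k-1}Z^p_{k-1}\rangle\subseteq\langle Z^a_{k-1}\rangle,\quad \mu(w_0)\in\langle Z^p_{k-1}\rangle .$$
Since $a=\mathrm{val}_{k-1}(p^1)$, the induction hypothesis gives $p^1=0$. $\square$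

## 9. Combinations that ignore a flood

The second lemma says that a nonzero combination cannot confuse keeping the content of $m_k$ in place with spreading it over all of $R_k$.

**Lemma 7.** Let $m_0,\dots,m_k$ be a chain. If $p\in\mathbb R^{2^k}$, $\pi\in\langle P_k\rangle$, $\Phi\in\langle Fl_k\rangle$ and $\mathrm{val}_k(p)\pi=\mathrm{val}_k(p)\Phi$, then $p=0$.

**Proof.** Induction on $k$. Let $m=m_k$, choose $r\in R_k\setminus\{m\}$, and put $\kappa=\mu(C_{r,m})$. The letter $C_{r,m}$ separates the two situations: if $m$ alone among the registers of $R_k$ holds the tracked content, it erases that content; if all of $R_k$ holds it, nothing changes.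

**Case $k=0$: evaluate.** Multiply by $\kappa\mu(Q_m)\gamma$. On the left, the words lead from on-set $\{m\}$, reached by $u_0$, to $\{m\}$ without a positive query; then $C_{r,m}$ makes the on-set empty and $Q_m$ is negative. By (8) the left side is $0$. On the right, the flooding word turns the on-set into $R_0=[n]$; it is still $[n]$ after $C_{r,m}$, so $Q_m$ is positive, and by (8) the right side is $t$ times a positive number. So $t=0$.

Now let $k\ge1$, and let $s,E,a,b$ be as in the proof of Lemma 6.

**Step 1: translate to level $k-1$.** Put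
$$\sigma=C_kE_k\pi\kappa,\quad u=C_kE_k\Phi\kappa,\quad \delta=C_ke_kE_k\pi\kappa,\quad \beta=C_ke_kE_k\Phi\kappa .$$
All their words avoid $S_{k-1}$. Follow the initial content of $s$; by (6), $E_k\pi\in\langle P_k\rangle$ and $E_k\Phi\in\langle Fl_k\rangle$, and words of these classes do not touch $s\in S_k$.

- $\sigma$: the content is in $\{s,m\}$ after $C_{s,m}$ and stays there; $C_{r,m}$ overwrites $m$ (here $r\ne s,m$, so $r$ does not hold it). It ends in $\{s\}$ with no hit, so $\sigma\in\langle P_{k-1}\rangle$.
- $u$: it is in $\{s,m\}$, then in $\{s\}\cup R_k=R_{k-1}$, and $C_{r,m}$ changes nothing. No hit, so $u\in\langle Fl_{k-1}\rangle$.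
- $\delta$: it is in $\{m\}$ after $C_{s,m}C_{z_k,s}$ and stays there; then $C_{r,m}$ erases it. No hit, so $\delta\in\langle Z^p_{k-1}\rangle$.
- $\beta$: it is in $\{m\}$, then in exactly $R_k$, and $C_{r,m}$ changes nothing. No hit.

The hypothesis times $\kappa$ reads $a\sigma+b\delta=au+b\beta$, that is,
$$au=a\sigma+b(\delta-\beta).\tag{15}$$

**Step 2: find a matrix that fixes $au$ up to terms in $b$.** The class of $\beta$ is not one of our five. We continue $\beta$ by something that makes its words hit and then erase, while returning from $a\sigma$ to $au$. Let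
$$\rho=\mu(Q_m)\,E\,u\ \in\langle\mathcal W_{k-1}\rangle .$$
Since $m\ne s$ and $m\in R_{k-1}$, the word $Q_m$ belongs to $P_{k-1}$, so $\sigma\mu(Q_m)\in\langle P_{k-1}\rangle$ and, by (10), $a\sigma\mu(Q_m)E=a$. Hence $a\sigma\rho=au$, and (15) times $\rho$ gives
$$(au)\rho=au+b(\delta\rho-\beta\rho).\tag{16}$$

**Step 3: the classes of $\delta\rho$ and $\beta\rho$.** By (6), $\delta\rho\in\langle Z^p_{k-1}\rangle$. We claim that $\beta\rho\in\langle Z^a_{k-1}\rangle$. After a word of $\beta$ the initial content of $s$ is in exactly $R_k\ni m$, so $Q_m$ hits $s$. Next comes a word $v\in P_{k-1}$. It satisfies $D_v(s)=\{s\}$ and avoids $S_{k-1}$. For $t\in R_k$ we have $t\ne s$, so $D_v(t)$ is disjoint from $D_v(s)=\{s\}$ and from $S_{k-1}$. So after $v$ the tracked content is in a set $H\subseteq R_{k-1}\setminus\{s\}$. Last comes a word $w\in Fl_{k-1}$, with $D_w(s)=R_{k-1}$ and avoiding $S_{k-1}$. For $t\in H$ the set $D_w(t)$ is disjoint from $D_w(s)=R_{k-1}$ and from $S_{k-1}$, so it is empty. The tracked content survives nowhere, and the claim follows.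

**Step 4: $p^0=0$.** By (16), $(au)(\rho-1)=b(\delta\rho-\beta\rho)$. Multiply by the Cesàro mean $\bar\rho\in\langle\mathcal W_{k-1}\rangle$ and use (1):
$$b\,(\beta\rho\bar\rho-\delta\rho\bar\rho)=0,\qquad \beta\rho\bar\rho\in\langle Z^a_{k-1}\rangle,\quad \delta\rho\bar\rho\in\langle Z^p_{k-1}\rangle,$$
the memberships by (6). Since $b=\mathrm{val}_{k-1}(p^0)$, Lemma 6 for the chain $m_0,\dots,m_{k-1}$ gives $p^0=0$, so $b=0$.

**Step 5: $p^1=0$.** Now (15) reads $a\sigma=au$ with $\sigma\in\langle P_{k-1}\rangle$, $u\in\langle Fl_{k-1}\rangle$ and $a=\mathrm{val}_{k-1}(p^1)$. By induction $p^1=0$. $\square$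

## 10. The dimension drops along the copy cascade

Take the tower (2) with $M=\mu(\Sigma_n^*)$ and $c_j=\mu(C_{j+1,j})$. We first say which words it averages. Let $\mathcal D_j$ be the set of words over the letters $C_{i+1,i}$, $1\le i<j$, after which each of the registers $1,\dots,j$ holds the initial content of register $j$. So for $w\in\mathcal D_j$: $D_w(j)=[j]$, and $D_w(i)=\emptyset$ for $i<j$. For example, $\mathcal D_1$ contains only the empty word, and $C_{3,2}C_{2,1}\in\mathcal D_3$. By (5), $\mathcal D_j$ is closed under concatenation. Also $C_{j+1,j}\mathcal D_j\subseteq\mathcal D_{j+1}$: the first letter puts the content of $j+1$ into $j$, the rest spreads it over $[j]$, and register $j+1$ is not written to. So if $T_j\in\langle\mathcal D_j\rangle$, then $c_jT_j\in\langle\mathcal D_{j+1}\rangle$, and by (7)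
$$T_{j+1}\in\langle\mathcal D_{j+1}\rangle .$$
Since $T_1=1\in\langle\mathcal D_1\rangle$, we get $T_j\in\langle\mathcal D_j\rangle$ for $1\le j\le n$.

**What to expect.** Consider the $2^n$-state DFA of Section 2, whose transition matrices form a finite monoid. All words of $\mathcal D_j$ act in the same way on on-sets: $S$ becomes $(S\setminus[j])\cup[j]$ if $j\in S$, and $S\setminus[j]$ if $j\notin S$. So $VT_j$ is spanned by the sink and the nonempty on-sets that are constant on $[j]$, and $\dim VT_j=2^{n-j+1}$. The on-sets constant on $[j]$ but not on $[j+1]$ have exactly one of $j,j+1$ on: they are $T\cup\{j+1\}$ and $T\cup[j]$ with $T\subseteq\{j+2,\dots,n\}$. These are $2\cdot2^{n-j-1}=2^{n-j}$ sets. In general we shall reproduce the first family by a chain ending in $j+1$ and the second by a chain ending in $j$.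

**Proposition 8.** For $1\le j\le n-1$: $\ \dim VT_j\ \ge\ 2^{\,n-j}+\dim VT_{j+1}$.

**Proof.** Let $k=n-j-1$, so $0\le k\le n-2$, and let $m_0,\dots,m_{k-1}$ enumerate $\{j+2,\dots,n\}$. Take two chains: one ending with $m_k=j+1$, with map $\mathrm{val}=\mathrm{val}_k$, and one ending with $m_k=j$, with map denoted $\mathrm{val}'$. For both, $S_k=\{j+2,\dots,n\}$ and $R_k=[j+1]$.

**Step 1: auxiliary idempotents.** Let $c=T_{j+1}$, and let $q$ be the Cesàro mean of $T_j\mu(Q_j)T_j$. Then $q^2=q$, and $T_jq=q=qT_j$, because $T_j^2=T_j$ makes this true for all powers of $T_j\mu(Q_j)T_j$. By (7), $q$ lies in the hull of the nonempty products of blocks $vQ_jv'$ with $v,v'\in\mathcal D_j$. In words, $q$ equalizes $[j]$ and queries it. Let $L=cqc$, with Cesàro mean $\bar L$. Since $c^2=c$, we have $cL=L$; and $L\bar L=\bar L$ by (1). Hence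
$$c\bar L=cL\bar L=L\bar L=\bar L,\qquad cq\bar L=cqc\bar L=L\bar L=\bar L.\tag{17}$$

**Step 2: the claim.** We claim that the linear map
$$\mathbb R^{2^k}\oplus\mathbb R^{2^k}\oplus Vc\to VT_j,\qquad (p,p',U)\mapsto \mathrm{val}(p)q+\mathrm{val}'(p')T_j+U$$
is injective. It maps into $VT_j$ because $q=qT_j$ and $Vc\subseteq VT_j$ by (3). The domain has dimension $2\cdot2^k+\dim Vc=2^{n-j}+\dim VT_{j+1}$, so the claim gives the proposition. Suppose
$$\mathrm{val}(p)q+\mathrm{val}'(p')T_j+U=0,\qquad U=Uc.\tag{18}$$

**Step 3: isolate $p'$.** Multiply (18) by $(q-1)\bar L$. The first term vanishes since $q^2=q$. The third is $U(q-1)\bar L=Ucq\bar L-Uc\bar L=U\bar L-U\bar L=0$ by (17). As $T_jq=q$, what remains is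
$$\mathrm{val}'(p')\,(q\bar L-T_j\bar L)=0 .\tag{19}$$

**Step 4: $p'=0$.** Work with the classes of the chain with main register $j$. All words occurring in $q$, $c$, $T_j$ and $\bar L$ use only registers in $[j+1]$, so they avoid $S_k$. By (17), $q\bar L=qc\bar L$. In a block $vQ_jv'$, after $v$ the content of $j$ is in exactly $[j]\ni j$, so $Q_j$ hits $j$; after $v'$ the content of $j$ is again in exactly $[j]$. So a word of $q$ hits $j$ and moves the content of $j$ exactly to $[j]$. A word of $c$, which lies in $\mathcal D_{j+1}$, then overwrites all of $[j+1]$ with the content of $j+1$, so the content of $j$ disappears. Hence $qc\in\langle Z^a_k\rangle$, and by (6) $q\bar L=qc\bar L\in\langle Z^a_k\rangle$. Similarly, the words of $T_jc$ move the content of $j$ to $[j]$ and then erase it, and they contain no query, so $T_jc\in\langle Z^p_k\rangle$ and $T_j\bar L=T_jc\bar L\in\langle Z^p_k\rangle$. Lemma 6 applied to (19) gives $p'=0$.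

**Step 5: $p=0$ and $U=0$.** Now (18) says $\mathrm{val}(p)q=-U$. Since $U=Uc$, we get
$$\mathrm{val}(p)q=\mathrm{val}(p)qc .$$
Work with the classes of the chain with main register $j+1$. The words of $q$ use only registers in $[j]$, so they leave the content of $j+1$ in $\{j+1\}$ and do not hit it: $q\in\langle P_k\rangle$. The words of $c$ contain no query and spread the content of $j+1$ over exactly $[j+1]=R_k$, so $c\in\langle Fl_k\rangle$, and $qc\in\langle Fl_k\rangle$ by (6). Lemma 7 with $\pi=q$, $\Phi=qc$ gives $p=0$. Then $U=0$. $\square$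

**End of the proof of Theorem 3.** It remains to see that $\dim VT_n\ge2$. Let $x=\lambda\mu(C_{1,n}C_{2,1})$, which corresponds to the on-set $\{n\}$ (as $n\ge3$, register $2$ is off when it is copied). Put $y=xT_n$ and $y'=x\mu(Q_n)T_n$, both in $VT_n$, and suppose $\alpha y+\alpha'y'=0$. Recall $T_n\in\langle\mathcal D_n\rangle$. By (8), $y\gamma=0$, since the words involved contain no query, and $y'\gamma>0$, since $Q_n$ is positive. Multiplying by $\gamma$ gives $\alpha'=0$. Also $y\mu(Q_n)\gamma>0$ by (8): a word of $\mathcal D_n$ leaves register $n$ on, so the final $Q_n$ is positive. Multiplying $\alpha y=0$ by $\mu(Q_n)\gamma$ gives $\alpha=0$. So $y,y'$ are independent. With Proposition 8,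
$$d=\dim VT_1\ \ge\ \sum_{j=1}^{n-1}2^{n-j}+\dim VT_n\ \ge\ (2^n-2)+2=2^n .\qquad\blacksquare$$

With the deduction in Section 2, Theorem 4 is proved as well.

## 11. Sharpness, Hankel rank, and linear ambiguity

**Corollary 9 (sharpness).** For all $n\ge3$ the minimal numbers of states of a DFA, an unambiguous NFA, a $k$-ambiguous NFA (any $k\ge1$) and a finitely ambiguous NFA for $L_n$ all equal $2^n$.

**Proof.** The incomplete DFA of Section 2 has $2^n$ states and belongs to all four classes, and all four consist of finitely ambiguous NFAs, so Theorem 4 gives the lower bound. $\square$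

**Corollary 10 (rank version).** Let $n\ge3$ and let $f:\Sigma_n^*\to\mathbb R_{\ge0}$ take finitely many values, with $f(w)>0\iff w\in L_n$. Then the Hankel matrix $(f(uv))_{u,v}$ has rank at least $2^n$. For the characteristic function of $L_n$ the rank is exactly $2^n$.

**Proof.** Let the rank $d$ be finite; $d\ge 1$ as $f\ne0$. We build a representation to which Theorem 3 applies. Choose words $u_1,\dots,u_d,v_1,\dots,v_d$ such that $H=(f(u_iv_j))_{i,j}$ is invertible. Then the functions $f(u_i\,\cdot)$ form a basis of the row space. Put
$$\mu(w)=(f(u_iwv_j))_{i,j}H^{-1},\qquad \lambda=(f(v_j))_jH^{-1},\qquad \gamma=(f(u_i))_i .$$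
Write $f(u_iw\,\cdot)=\sum_l N_{il}f(u_l\,\cdot)$. Evaluating at $v_j$ gives $(f(u_iwv_j))=NH$, so $N=\mu(w)$: the rows of $\mu(w)$ express $f(u_iw\,\cdot)$ in the basis. Then $f(u_iww'\,\cdot)=\sum_l\mu(w)_{il}f(u_lw'\,\cdot)=\sum_r(\mu(w)\mu(w'))_{ir}f(u_r\,\cdot)$, so $\mu(ww')=\mu(w)\mu(w')$, and $\mu$ of the empty word is $1$. In the same way $f(\cdot)=\sum_l\lambda_lf(u_l\,\cdot)$, and
$$f(w)=\sum_l\lambda_lf(u_lw)=\sum_{l,r}\lambda_l\,\mu(w)_{lr}\,f(u_r)=\lambda\mu(w)\gamma .$$
Since $f$ takes finitely many values, there are finitely many matrices $(f(u_iwv_j))_{i,j}$, so $\mu$ has finite image. Theorem 3 gives $d\ge2^n$. For the characteristic function, the $2^n$-state DFA writes $f(uv)=(\lambda\mu(u))(\mu(v)\gamma)$ with vectors of length $2^n$, so the rank is at most $2^n$. $\square$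

**Corollary 11 (range of ambiguity).** Every NFA for $L_n$ ($n\ge3$) with fewer than $2^n$ states has at least linear ambiguity: there are words $x,v,y$ such that $xv^my$ has at least $m$ accepting paths for every $m\ge1$.

**Proof.** By Theorem 4 such an NFA is not finitely ambiguous. By the criterion of Weber and Seidl (*On the degree of ambiguity of finite automata*, TCS 88 (1991)), its trimmed version then has states $p\ne q$ and a word $v$ with $v$-labeled paths $p\to p$, $p\to q$ and $q\to q$. Choose $x$ leading from an initial state to $p$ and $y$ leading from $q$ to a final state. On $v^m$ we may go $i$ times around $p$, then from $p$ to $q$, then $m-1-i$ times around $q$, for $i=0,\dots,m-1$. Since $p\ne q$, these $m$ paths are distinct. $\square$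

The word $xv^my$ has length linear in $m$, so ambiguity $o(\text{length})$ already forces $2^n$ states. By contrast, the linearly ambiguous automaton $\mathcal B_n$ of Section 2 has $n+1$ states.
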